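# Scalar cocycles with simple Lebesgue spectrum over groups of rotations

Throughout, $\mathbf T=\mathbf R/2\pi\mathbf Z$ is the circle group, written additively, $\mu$ is its normalized Lebesgue measure, $S=\{z\in\mathbf C:|z|=1\}$, and $e_k(x)=e^{ikx}$ for $k\in\mathbf Z$. For a finite set $E$, $|E|$ is its number of elements. $\Gamma$ always denotes a countable subgroup of $\mathbf T$ with the discrete topology, $\widehat\Gamma$ its compact dual group, and $m$ the normalized Haar measure of $\widehat\Gamma$. (The letter $m$ with an index, and $m$ in the polynomials $P_m$, will be an integer. The two uses never meet.)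

## 1. Cocycles, their representations, and Lebesgue spectrum

**Definition (cocycle).** A *(multiplicative, scalar) cocycle* on $\Gamma\times\mathbf T$ is a measurable function $A:\Gamma\times\mathbf T\to S$ such that for all $\lambda,\tau\in\Gamma$
$$A(\lambda+\tau,x)=A(\lambda,x)\,A(\tau,x+\lambda)\qquad\text{for almost every }x\in\mathbf T. \tag{1}$$

*Example A.* If $u:\mathbf T\to S$ is measurable, then $A(\lambda,x)=\overline{u(x)}\,u(x+\lambda)$ is a cocycle: in the product $A(\lambda,x)A(\tau,x+\lambda)$ the two factors $u(x+\lambda)$ and $\overline{u(x+\lambda)}$ cancel. Such a cocycle is called a *coboundary*.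

*Example B.* Let $\alpha/2\pi$ be irrational and $\Gamma=\mathbf Z\alpha$. Put $A(n\alpha,x)=e^{i(nx+\frac{n(n-1)}2\alpha)}$. The right side of (1) for $\lambda=n\alpha$, $\tau=k\alpha$ has exponent $nx+\frac{n(n-1)}2\alpha+k(x+n\alpha)+\frac{k(k-1)}2\alpha$, and $\frac{n(n-1)}2+\frac{k(k-1)}2+nk=\frac{(n+k)(n+k-1)}2$. So $A$ is a cocycle.

**Definition (representation of a cocycle).** Let $(T_\lambda f)(x)=f(x+\lambda)$ on $L^2(\mathbf T)$ and let $A_\lambda$ be multiplication by $A(\lambda,\cdot)$. Put $U_\lambda=A_\lambda T_\lambda$, that is, $(U_\lambda f)(x)=A(\lambda,x)f(x+\lambda)$.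

Each $U_\lambda$ is unitary, and $(U_\lambda U_\tau f)(x)=A(\lambda,x)A(\tau,x+\lambda)f(x+\lambda+\tau)$. So (1) says exactly that $\lambda\mapsto U_\lambda$ is a unitary representation of $\Gamma$.

*Example.* For $A\equiv1$ we get $U_\lambda e_k=e^{ik\lambda}e_k$: every exponential is a common eigenvector.

**Definition (simple Lebesgue spectrum).** A unitary representation $U$ of a countable discrete abelian group has *simple Lebesgue spectrum* if it is unitarily equivalent to the regular representation on $\ell^2$ of the group or, what is the same, to multiplication by the characters $\chi\mapsto\chi(\lambda)$ on $L^2$ of the dual group with Haar measure. Equivalently, there is a vector $f$ such that $\{U_\lambda f\}_\lambda$ is an orthonormal basis. A single unitary operator $V$ has simple Lebesgue spectrum if the representation $n\mapsto V^n$ of $\mathbf Z$ does.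

*Example.* In Example B, $U_{n\alpha}1=A(n\alpha,\cdot)$ is a constant of modulus one times $e_n$. So $\{U_\lambda 1:\lambda\in\Gamma\}$ is an orthonormal basis, and $U$ has simple Lebesgue spectrum.

**Spectral calculus.** By the spectral theorem for representations (SNAG), a unitary representation $U$ of $\Gamma$ has a projection-valued measure $E$ on $\widehat\Gamma$ with $U_\lambda=\int\chi(\lambda)\,dE(\chi)$. For $p\in C(\widehat\Gamma)$ put $p(U)=\int p\,dE$. Then $(pr)(U)=p(U)r(U)$, $\|p(U)\|\le\sup|p|$, and a trigonometric polynomial $p(\chi)=\sum a_\lambda\chi(\lambda)$ gives $p(U)=\sum a_\lambda U_\lambda$. The *spectral measure* of a vector $f$ is $\sigma_f=\langle E(\cdot)f,f\rangle$. It satisfies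
$$\langle U_\lambda f,f\rangle=\int\chi(\lambda)\,d\sigma_f(\chi),\qquad \sigma_{p(U)f}=|p|^2\,\sigma_f. \tag{2}$$
The *cyclic space* $Z(f)$ is the closed span of $\{U_\lambda f:\lambda\in\Gamma\}$, and $f$ is *cyclic* if $Z(f)$ is the whole space. Trigonometric polynomials are uniformly dense in $C(\widehat\Gamma)$ by Stone–Weierstrass, so $Z(f)$ is invariant under every $p(U)$.

*Example.* For $A\equiv1$, $\sigma_{e_k}$ is the unit point mass at the character $\lambda\mapsto e^{ik\lambda}$, and $Z(e_k)=\mathbf Ce_k$. At the other extreme, $\{U_\lambda f\}$ is orthonormal exactly when $\sigma_f=m$, because both say that $\int\chi(\lambda)\,d\sigma_f$ is $1$ for $\lambda=0$ and $0$ otherwise.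

**Definition (ultraflat polynomials).** Polynomials $P_m(z)=m^{-1/2}\sum_{i<m}b_i^{(m)}z^i$ with $b_i^{(m)}\in S$, one for each $m\ge1$, are *ultraflat* if
$$\sup_{|z|=1}\bigl|\,|P_m(z)|-1\,\bigr|\to0\qquad(m\to\infty). \tag{3}$$

*Example.* By Parseval the mean of $|P_m|^2$ over the circle is $1$, so $1$ is the only constant that $|P_m|$ could approach. With $m=3$ and coefficients $1,1,1$ the modulus runs from $0$ (at a primitive cube root of unity) to $\sqrt3$ (at $z=1$). With coefficients $1,1,-1$ one finds $|1+z-z^2|^2=3-2\cos2t$ at $z=e^{it}$, because the two lag-one products $1\cdot1$ and $(-1)\cdot1$ cancel. So $|P_3|$ stays between $\sqrt{1/3}$ and $\sqrt{5/3}$.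

We use one published theorem as a black box: **ultraflat polynomials exist** (J.-P. Kahane, *Sur les polynômes à coefficients unimodulaires*, Bull. London Math. Soc. 12 (1980) 321–342; see also Bombieri–Bourgain, *On Kahane's ultraflat polynomials*, J. Eur. Math. Soc. 11 (2009)). Multiplying $P_m$ by a constant, we may and do assume $b^{(m)}_0=1$.

**Definition (independence).** $\alpha,\beta\in\mathbf T$ are *independent* if $\alpha,\beta,2\pi$ are linearly independent over $\mathbf Q$. The group they generate is then free abelian of rank $2$. *Example:* $\alpha=2\pi\sqrt2$, $\beta=2\pi\sqrt3$, since $1,\sqrt2,\sqrt3$ are independent over $\mathbf Q$.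

Now the problem, posed in *Cocycles On The Circle* (http://jot.theta.ro/jot/archive/1986-016-001/1986-016-001-009.pdf). **Let $\alpha,\beta$ be independent and let $\Gamma$ be the group they generate. Is there a scalar cocycle $A$ on $\Gamma\times\mathbf T$ for which $\lambda\mapsto A_\lambda T_\lambda$ has simple Lebesgue spectrum?** If one allows $A(\lambda,x)$ to be a unitary operator on an infinite-dimensional Hilbert space $H$, acting on $L^2(\mathbf T;H)$, this is easy. The question is about the scalar case. The answer is yes, and more is true.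

**Theorem 1.** Let $\Gamma$ be an infinite countable subgroup of $\mathbf T$ (e.g. the group generated by independent $\alpha,\beta$). There is a cocycle $A:\Gamma\times\mathbf T\to S$ such that $U_\lambda=A_\lambda T_\lambda$ has simple Lebesgue spectrum. Moreover, given a finite $K\subset\Gamma$ and $\varepsilon_*>0$, $A$ can be chosen with $\mu\{x:A(\kappa,x)\ne1\}\le\varepsilon_*$ for all $\kappa\in K$.

**Theorem 2.** (a) A countable subgroup $\Gamma\subset\mathbf T$ carries a scalar cocycle with simple Lebesgue spectrum if and only if $\Gamma$ is infinite. (b) If $\Gamma$ is infinite, then for every cocycle $A'$, finite $K\subset\Gamma$ and $\varepsilon_*>0$ there is a cocycle $A''$ with simple Lebesgue spectrum and $\mu\{x:A''(\kappa,x)\ne A'(\kappa,x)\}\le\varepsilon_*$ for all $\kappa\in K$.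

**Corollary 3.** For independent $\alpha,\beta$ there is a measurable unimodular $B$ on $\mathbf T^2$ such that the unitary operator $(Vg)(s,t)=B(s,t)\,g(s-\alpha,t-\beta)$ on $L^2(\mathbf T^2)$ has simple Lebesgue spectrum.

## 2. Finite groups, coboundaries, one rotation, two rotations

**Finite $\Gamma$.** Here $\ell^2(\Gamma)$ is finite-dimensional and $L^2(\mathbf T)$ is not, so no cocycle has simple Lebesgue spectrum.

**Coboundaries.** Let $\Gamma$ be infinite and $A(\lambda,x)=\overline{u(x)}u(x+\lambda)$. With $M_u$ denoting multiplication by $u$, $A_\lambda T_\lambda=M_u^{-1}T_\lambda M_u$, so the functions $\bar u e_k$ are common eigenvectors. The regular representation of an infinite group has no common eigenvector: it would be a nonzero $g\in\ell^2(\Gamma)$ with $|g(\tau-\lambda)|=|g(\tau)|$ for all $\tau,\lambda$, so $|g|$ would be constant. Hence no coboundary works.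

**One irrational rotation.** Example B works because $A(\alpha,x)=e^{ix}$ turns the exponentials into a shift: $U_\alpha e_k=e^{ik\alpha}e_{k+1}$.

**Two rotations: the shift trick.** The natural first attempt for $\Gamma=\mathbf Z\alpha+\mathbf Z\beta$ is to take $a=A(\alpha,\cdot)$ and $b=A(\beta,\cdot)$ to be exponentials or, more generally, continuous functions with winding, $a(x)=e^{i(px+\varphi(x))}$, $b(x)=e^{i(qx+\psi(x))}$, where $p,q\in\mathbf Z$ and $\varphi,\psi$ are real continuous functions on $\mathbf T$. Computing $A(\alpha+\beta,x)$ from (1) in two ways gives $a(x)b(x+\alpha)=b(x)a(x+\beta)$, that is,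
$$q\alpha-p\beta+\varphi(x)-\varphi(x+\beta)+\psi(x+\alpha)-\psi(x)\in2\pi\mathbf Z .$$
The left side is continuous in $x$, so it is constant; integrating over $\mathbf T$, the constant is $q\alpha-p\beta$. Thus $q\alpha-p\beta\in2\pi\mathbf Z$, and independence forces $p=q=0$. This is the point where the method stops: with two independent rotations and continuous $a,b$ there is no winding, and it was the winding that produced the shift.

So we look for a cocycle made of step functions. Our $A$ will be a limit of coboundaries $\overline{u_n(x)}u_n(x+\lambda)$. By the above, no single coboundary can work, and everything depends on how the limit is taken.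

## 3. Indicators of short arcs and flat polynomials

Identify $[0,\ell)$, $\ell\le2\pi$, with its image in $\mathbf T$. Let $f$ be the normalized indicator of a set of positive measure contained in $[0,\ell)$. If $\lambda\in\Gamma$ is at distance more than $\ell$ from $0$, then $f$ and $U_\lambda f$ have disjoint supports, so $\int\chi(\lambda)\,d\sigma_f=0$. This holds for *every* cocycle. If $f_n$ lives in $[0,\ell_n)$ with $\ell_n\to0$, then every nontrivial Fourier coefficient of $\sigma_{f_n}$ is eventually $0$, and $\sigma_{f_n}\to m$ weak\*. But the vector changes with $n$, and we need a statement about one fixed vector.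

To link consecutive vectors, suppose an arc $B$ is a disjoint union $\bigsqcup_{c\in C}(c+B')$ of translates of a shorter arc, with $C\subset\Gamma$ finite, and suppose $A(-c,x)=b(c)$ for $x\in c+B'$, with constants $b(c)\in S$. Let $f,f'$ be the normalized indicators of $B,B'$. Then $(U_{-c}f')(x)=A(-c,x)f'(x-c)$ equals $b(c)\mu(B')^{-1/2}$ on $c+B'$ and $0$ elsewhere. Since $\mu(B)=|C|\mu(B')$,
$$f=Q(U)f',\qquad Q(\chi)=|C|^{-1/2}\sum_{c\in C}\overline{b(c)}\,\chi(-c). \tag{4}$$
By (2), $\sigma_f=|Q|^2\sigma_{f'}$. Iterating along a sequence of arcs, $\sigma_{f_1}=\prod_{k=2}^n|Q_k|^2\,\sigma_{f_n}$.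

If $A\equiv1$, then $b\equiv1$ and $|Q|^2=|C|$ at the trivial character. For an arithmetic progression $C=\{0,\lambda,\dots,(m-1)\lambda\}$ we get $|Q(\chi)|^2=\frac1m\bigl|\sum_{i<m}z^i\bigr|^2$ with $z=\chi(\lambda)$, a Fejér kernel, which is $m$ at $z=1$ and $0$ at the other $m$-th roots of unity. The products have no reason to converge, and $Q$ may vanish.

The idea is to choose the phases $b(c)$ so that $|Q|$ is uniformly close to $1$. If $\bigl||Q_k|-1\bigr|\le\varepsilon_k$ with $\sum\varepsilon_k<\infty$, we get two things at once. First, $\prod|Q_k|^2$ converges uniformly to a continuous density $q$ that is bounded away from $0$, so $\sigma_{f_1}=q\,m$. Second, $1/Q_k$ is continuous, so $f_k=(1/Q_k)(U)f_{k-1}$ and $Z(f_{k-1})=Z(f_k)$, so that all the $f_n$ lie in $Z(f_1)$. This is where multiplicity one will come from.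

To impose the phases, multiply the current $u_n$ by a step function equal to $\overline{b(c)}$ on $c+B'$. With $b(0)=1$ the new coboundary satisfies $A(-c,x)=\overline{u(x)}u(x-c)=b(c)$ on $c+B'$ if $u$ was $1$ on $B$. To keep the limit under control, the change must alter $A(\kappa,\cdot)$ only on a small set, for each of finitely many prescribed $\kappa$. This means that translation by the relevant amounts $\delta$ must map most pieces $c+B'$ onto pieces. So we need three things of $C$: the pieces fill almost all of $B$; $C$ is almost invariant under given translations $\delta$; and the sum $\sum b(c)\chi(c)$ is flat for *every* character.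

## 4. Almost invariant digit sets with flat character sums

**Lemma 4.** Let $G$ be a dense subgroup of $\mathbf R$, $\ell>0$, $\Delta\subset G$ finite, $\varepsilon\in(0,1)$, $\omega>0$. There are $\ell'\in(0,\omega)$, a finite $C\subset G\cap[0,\ell)$ with $0\in C$, and $b:C\to S$ with $b(0)=1$, such that:

1. the intervals $c+[0,\ell')$, $c\in C$, are disjoint, contained in $[0,\ell)$, and $|C|\ell'\ge(1-\varepsilon)\ell$;
2. for each $\delta\in\Delta$: $\#\{c\in C:\ c+\delta\notin C,\ (c+\delta+[0,\ell'))\cap[0,\ell)\ne\emptyset\}\le\varepsilon|C|$;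
3. for every character $\chi:G\to S$: $\Bigl|\,|C|^{-1/2}\bigl|\sum_{c\in C}b(c)\chi(c)\bigr|-1\Bigr|\le\varepsilon$.

We refer to these as Lemma 4(1), (2), (3). In (2) a translate that misses $[0,\ell)$ entirely is not counted; such a translate will have landed in some other part of the picture.

**A common step.** Suppose all of $\Delta$ lies in $\mathbf Z\lambda$ with $\lambda\in G$ positive and small. This can be arranged for $G=\bigcup_n2\pi2^{-n}\mathbf Z$, with $\lambda=2\pi2^{-n}$ and $n$ large. Take $\ell'=\lambda$, $m=\lfloor\ell/\lambda\rfloor$, $C=\{i\lambda:0\le i<m\}$, $b(i\lambda)=b_i^{(m)}$. The pieces cover at least $\ell-\lambda$ of $[0,\ell)$. If $\delta=a\lambda$ and $e=i+a$, then $e\in[0,m)$ gives $c+\delta\in C$; $e\le-1$ or $e\ge m+1$ makes the translate miss $[0,\ell)$; and $e=m$ happens for at most one $c$. The sum in (3) is $P_m(\chi(\lambda))$. So the lemma holds once $\lambda$ is small.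

**Where the common step fails.** Two rationally independent $\delta$'s are never multiples of one $\lambda$. Even one $\delta$ can fail: for $G=\mathbf Z\alpha+\mathbf Z\beta+2\pi\mathbf Z$, if $\alpha=a\lambda$ with $a\in\mathbf Z$ and $\lambda=j\alpha+k\beta+2\pi r\in G$, then $aj=1$, so $a=\pm1$. There is no short step dividing $\alpha$ inside $G$.

**Several scales.** The remedy is a number system with several step lengths $\lambda_1<\dots<\lambda_d$, each much longer than the previous one, and $C=\{\sum i_k\lambda_k:0\le i_k<m_k\}$ with $m_k\approx\lambda_{k+1}/\lambda_k$. The character sum is then a *product* of ultraflat polynomials, which is still flat. If $\delta=\sum a_k\lambda_k$, adding $\delta$ adds $a_k$ to the $k$-th digit, and the $k$-th digit overflows for a proportion of about $|a_k|/m_k$ of the elements. So we need $|a_k|\ll m_k$, except at the top scale, where overflow is harmless: one leaves $[0,\ell)$, as in the common-step case. Two devices achieve this.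

*Dirichlet.* Ignore $G$ for the moment and take independent $\delta_1,\delta_2>0$. With $t_1=\delta_1/p$ we have $\delta_1=pt_1$, and rounding gives $\delta_2=at_1+r$ with $|r|\le t_1/2$. If $r$ is then split into $p'$ steps $t_2=|r|/p'$, the coefficient at scale $t_2$ is $p'$, while there are about $t_1/t_2=p't_1/|r|$ digits. The overflow proportion is about $|r|/t_1$, which may be as large as $1/2$, and no choice of $p'$ improves it. So $p$ must be chosen, by Dirichlet's theorem, to make $|r|\le t_1/(4M)$.

*Remainders as new scales.* To return to $G$, replace $t_1$ by a nearby $\lambda\in G$. Then $\delta_1=p\lambda+s$, where the error $s=\delta_1-p\lambda$ is tiny and automatically lies in $G$. Make $|s|$ a further, shorter step. Its coefficient is $\pm1$, while the number of digits at that scale is huge.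

**Proof of Lemma 4.** Enlarging $\Delta$, assume $\Delta\not\subset\{0\}$. The group generated by $\Delta$ is finitely generated and torsion-free, so it has a $\mathbf Z$-basis $\delta_1,\dots,\delta_N$, $N\ge1$, which is linearly independent over $\mathbf Q$. Write $\delta=\sum_kn_k(\delta)\delta_k$ for $\delta\in\Delta$ and put $L=\max_{\delta\in\Delta}\sum_k|n_k(\delta)|$. Choose $\rho\in(0,1)$ with $1-\varepsilon\le(1-\rho)^{2N}$ and $(1+\rho)^{2N}\le1+\varepsilon$. Choose an integer $M$ with
$$M\ge\frac{2N}\varepsilon,\qquad M\ge\frac{2NL+1}\varepsilon,\qquad \sup_{|z|=1}\bigl||P_m(z)|-1\bigr|\le\rho\ \text{ for all } m\ge M .$$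
Since $\varepsilon<1$ and $N\ge1$, we have $M\ge3$.

**Step 1: Dirichlet's theorem, in the form we need.** Let $\theta_1,\dots,\theta_q\in\mathbf R$ and let $R,P\ge1$ be integers. Then there is an integer $p\ge P$ such that every $p\theta_k$ is within $1/R$ of an integer. Divide $(\mathbf R/\mathbf Z)^q$ into $R^q$ half-open cubes of side $1/R$. Of the $R^q+1$ points $(nP\theta_k)_k$, $0\le n\le R^q$, two lie in the same cube, say those for $n<n'$, and $p=(n'-n)P$ works. For $q=0$ any $p\ge P$ works.

**Step 2: a triangular system over $\mathbf R$.** The purpose is to write the $\delta_k$ with real step lengths and well-controlled coefficients. We construct $t_1,\dots,t_N>0$ and integers $a_{kj}$ ($1\le j\le k\le N$), $a_{kk}\ne0$, with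
$$\delta_k=\sum_{j\le k}a_{kj}t_j,\quad t_1\le\min\Bigl(\frac{\ell}{4M},\frac\omega2\Bigr),\quad t_j\le\frac{t_{j-1}}{4M},\quad |a_{kj}|\le\frac{t_{j-1}}{2Mt_j}\ (j\ge2). \tag{5}$$
Put $r_k^{(1)}=\delta_k$. At step $j$ we have $\mathbf Q$-independent (hence nonzero) reals $r_k^{(j)}$, $j\le k\le N$, with $|r_k^{(j)}|\le t_{j-1}/(4M)$ if $j\ge2$. By Step 1 with $R=4M$ there are arbitrarily large integers $p$ such that for all $k>j$ the number $p\,r_k^{(j)}/|r_j^{(j)}|$ is within $1/(4M)$ of an integer $a_{kj}$. Take such a $p$, so large that $t_j:=|r_j^{(j)}|/p$ obeys its upper bound in (5). Let $a_{jj}=\pm p$ with the sign of $r_j^{(j)}$, so that $r_j^{(j)}=a_{jj}t_j$, and put $r_k^{(j+1)}=r_k^{(j)}-a_{kj}t_j$ for $k>j$. Then: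

- $|r_k^{(j+1)}|\le t_j/(4M)$, because $|r_k^{(j)}/t_j-a_{kj}|\le1/(4M)$.
- The $r_k^{(j+1)}$, $k>j$, are $\mathbf Q$-independent. Indeed $t_j$ is a rational multiple of $r_j^{(j)}$, so a rational relation $\sum_{k>j}x_kr_k^{(j+1)}=0$ is a relation $\sum_{k>j}x_kr_k^{(j)}+x\,r_j^{(j)}=0$ with $x\in\mathbf Q$, and all $x_k=0$.
- For $j\ge2$ and $k>j$, $|a_{kj}|t_j\le|r_k^{(j)}|+|r_k^{(j+1)}|\le\frac{t_{j-1}}{4M}+\frac{t_j}{4M}\le\frac{t_{j-1}}{2M}$, and $|a_{jj}|t_j=|r_j^{(j)}|\le\frac{t_{j-1}}{4M}$.

Unwinding, $\delta_k=a_{k1}t_1+r_k^{(2)}=\dots=\sum_{j<k}a_{kj}t_j+r_k^{(k)}=\sum_{j\le k}a_{kj}t_j$. This is (5).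

**Step 3: moving the steps into $G$.** The purpose is to replace $t_j$ by $\lambda^{(j)}\in G$, with errors $s_k\in G$ so small that they can serve as new, shorter steps. Let $\mathcal A=\max|a_{kj}|\ge1$ and fix $\theta>0$ with $\theta(1+\mathcal A)^N\le t_N/8$ and $\mathcal A\theta\le t_N/(2M)$. Choose $\lambda^{(1)},\dots,\lambda^{(N)}$ in turn. Given $\lambda^{(j)}$ for $j<k$, put
$$t_k^*=\frac1{a_{kk}}\Bigl(\delta_k-\sum_{j<k}a_{kj}\lambda^{(j)}\Bigr)=t_k+\frac1{a_{kk}}\sum_{j<k}a_{kj}\bigl(t_j-\lambda^{(j)}\bigr),$$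
the value that would make the $k$-th equation exact. By density of $G$ choose $\lambda^{(k)}\in G$ with $|\lambda^{(k)}-t_k^*|\le\theta$, and so close to $t_k^*$ that
$$s_k:=\delta_k-\sum_{j\le k}a_{kj}\lambda^{(j)}=a_{kk}(t_k^*-\lambda^{(k)})$$
satisfies $|s_k|\le|s_i|/M$ for all $i<k$ with $s_i\ne0$. The first expression for $s_k$ shows $s_k\in G$.

By induction $|\lambda^{(k)}-t_k|\le\theta(1+\mathcal A)^{k-1}$, since
$$|\lambda^{(k)}-t_k|\le\theta+\mathcal A\sum_{j<k}\theta(1+\mathcal A)^{j-1}=\theta+\theta\bigl((1+\mathcal A)^{k-1}-1\bigr).$$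
Hence $|\lambda^{(k)}-t_k|\le t_N/8\le t_k/8$. Also $|s_k|\le\mathcal A\theta\le t_N/(2M)\le\lambda^{(N)}/M$, because $\lambda^{(N)}\ge\frac78t_N$.

**Step 4: the list of scales and its bounds.** The purpose is to verify that digits rarely overflow. List $\lambda^{(1)},\dots,\lambda^{(N)}$, followed by the nonzero ones among $|s_1|,\dots,|s_N|$ in this order. The list is strictly decreasing: $\lambda^{(j-1)}/\lambda^{(j)}\ge\frac{7/8}{9/8}\cdot\frac{t_{j-1}}{t_j}\ge\frac79\cdot4M>1$, and the remaining consecutive ratios are at least $M$ by Step 3. Renumber it increasingly as $\lambda_1<\dots<\lambda_d$. Then $1\le d\le2N$, $\lambda_d=\lambda^{(1)}$, and all $\lambda_i$ are positive elements of $G$. Put $\lambda_{d+1}=\ell$ and $m_i=\lfloor\lambda_{i+1}/\lambda_i\rfloor$.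

Since $\delta_k=\sum_{j\le k}a_{kj}\lambda^{(j)}+s_k$, each $\delta\in\Delta$ is $\sum_ia_i\lambda_i$ with integers $a_i=a_i(\delta)$: the coefficient of $\lambda^{(j)}$ is $\sum_{k\ge j}n_k(\delta)a_{kj}$, and that of $|s_k|$ is $\pm n_k(\delta)$. We claim
$$m_i\ge M\ (1\le i\le d),\qquad |a_i(\delta)|\le\frac LM\,m_i\ (i<d). \tag{6}$$

- If $\lambda_i=\lambda^{(j)}$ with $j\ge2$, put $x=t_{j-1}/t_j\ge4M\ge12$. Then $\lambda_{i+1}=\lambda^{(j-1)}$ and $\lambda_{i+1}/\lambda_i\ge\frac79x$. So $m_i\ge\frac79x-1\ge\frac x2\ge M$, where the middle inequality needs only $x\ge\frac{18}5$. By (5), $|a_i|\le L\max_k|a_{kj}|\le\frac{Lx}{2M}\le\frac LMm_i$.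
- If $\lambda_i=|s_k|$, then $\lambda_{i+1}/\lambda_i\ge M$, so $m_i\ge M$ and $|a_i|=|n_k(\delta)|\le L\le\frac LMm_i$.
- For $i=d$: $\lambda^{(1)}\le\frac98t_1\le\frac98\cdot\frac\ell{4M}$, so $\ell/\lambda^{(1)}\ge\frac89\cdot4M\ge M$.

**Step 5: the digit set, and property (1).** Put $\ell'=\lambda_1\le\lambda^{(1)}\le\frac98\cdot\frac\omega2<\omega$ and
$$C=\Bigl\{\sum_{k\le d}i_k\lambda_k:0\le i_k<m_k\Bigr\},\qquad b\Bigl(\sum_ki_k\lambda_k\Bigr)=\prod_kb^{(m_k)}_{i_k}.$$
We show by induction on $k$ that the intervals $\sum_{j\le k}i_j\lambda_j+[0,\lambda_1)$ are disjoint for different digit strings and contained in $[0,\lambda_{k+1})$. For $k=1$ they are consecutive intervals in $[0,m_1\lambda_1)\subset[0,\lambda_2)$. For larger $k$, the strings with a fixed last digit $i_k$ give disjoint intervals inside $i_k\lambda_k+[0,\lambda_k)$, and these are disjoint subsets of $[0,m_k\lambda_k)\subset[0,\lambda_{k+1})$. In particular digits are unique, so $b$ is well defined, $|C|=\prod m_k$ and $C\subset G\cap[0,\ell)$. Clearly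 $0\in C$ and $b(0)=1$. Since $\lambda_{k+1}/\lambda_k\ge m_k\ge M$, we have $m_k\lambda_k/\lambda_{k+1}\ge1-\lambda_k/\lambda_{k+1}\ge1-1/M$, so
$$|C|\ell'=\ell\prod_{k\le d}\frac{m_k\lambda_k}{\lambda_{k+1}}\ge\Bigl(1-\frac1M\Bigr)^d\ell\ge\Bigl(1-\frac{2N}M\Bigr)\ell\ge(1-\varepsilon)\ell .$$

**Step 6: property (2).** We count the $c$ that are not moved correctly by $\delta=\sum a_k\lambda_k\in\Delta$. Let $c=\sum i_k\lambda_k\in C$. For given $k$, exactly $\min(|a_k|,m_k)$ of the $m_k$ possible digits $i_k$ satisfy $i_k+a_k\notin[0,m_k)$. By (6), the number of $c$ for which this happens for some $k<d$ is at most $\sum_{k<d}\frac{|a_k|}{m_k}|C|\le\frac{2NL}M|C|$. For every other $c$ let $e=i_d+a_d$, so that $c+\delta=\sum_{k<d}(i_k+a_k)\lambda_k+e\lambda_d$ with all lower digits in range.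

- If $0\le e<m_d$, then $c+\delta\in C$.
- If $e\le-1$, then $c+\delta+\lambda_1\le-\lambda_d+\sum_{k<d}(m_k-1)\lambda_k+\lambda_1\le0$, since by Step 5 the interval $\sum_{k<d}(m_k-1)\lambda_k+[0,\lambda_1)$ lies in $[0,\lambda_d)$. So $c+\delta+[0,\lambda_1)$ misses $[0,\ell)$. (For $d=1$ the sum is empty and the inequality reads $-\lambda_1+\lambda_1\le0$.)
- If $e\ge m_d+1$, then $c+\delta\ge(m_d+1)\lambda_d>\ell$, and again $[0,\ell)$ is missed.
- If $e=m_d$, then $i_d$ is determined, so this occurs for at most $|C|/m_d\le|C|/M$ elements.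

The count in (2) is therefore at most $\frac{2NL+1}M|C|\le\varepsilon|C|$.

**Step 7: property (3).** The character sum factors over the digits: since $\chi(\sum i_k\lambda_k)=\prod\chi(\lambda_k)^{i_k}$,
$$|C|^{-1/2}\sum_{c\in C}b(c)\chi(c)=\prod_{k=1}^dP_{m_k}(\chi(\lambda_k)).$$
As $m_k\ge M$ and $d\le2N$, its modulus lies in $[(1-\rho)^{2N},(1+\rho)^{2N}]\subset[1-\varepsilon,1+\varepsilon]$. $\square$

## 5. Towers of arcs and the limiting cocycle

Let $\Gamma$ be infinite. Then $\Gamma$ is dense in $\mathbf T$: among any $k+1$ of its elements two are at distance at most $2\pi/k$, and the multiples of their nonzero difference come within $2\pi/k$ of every point. So $G=\{t\in\mathbf R:t\bmod2\pi\in\Gamma\}$ is dense in $\mathbf R$. Elements of $G$ are also read as elements of $\Gamma$ by reduction mod $2\pi$. Fix $K$ and $\varepsilon_*$ as in Theorem 1. We may assume $\varepsilon_*\in(0,1)$. Fix finite sets $K_1\subset K_2\subset\cdots$ with union $\Gamma$ and $K_1\supset K$. A *step function* is one that is constant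 on each of finitely many half-open arcs partitioning $\mathbf T$.

**Definition (tower).** A *tower* is a pair $(B,F)$ with $B=[0,\ell)$, $0<\ell\le2\pi$, and $F\subset\Gamma$ finite, such that $0\in F$ and the arcs $\tau+B$, $\tau\in F$ (the *levels*), are disjoint. For $\kappa\in\Gamma$ the *good set* $g(\kappa)$ is the set of $x=\tau+y$ with $\tau\in F$, $y\in B$ and $\tau+\kappa\in F$: the points that translation by $\kappa$ carries from one level to another without changing the position $y$ inside the level.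

*Example.* If $3\in\Gamma$, then $B=[0,2)$, $F=\{0,3\}$ is a tower with levels $[0,2)$ and $[3,5)$, and $g(3)=[0,2)$.

We construct inductively towers $(B_n,F_n)$, $B_n=[0,\ell_n)$, and step functions $u_n:\mathbf T\to S$ such that, with $X_n=\bigsqcup_{\tau\in F_n}(\tau+B_n)$,

* $u_n$ is constant on each level $\tau+B_n$, and $u_n=1$ on $B_n$.

Start with $\ell_0=2\pi$, $F_0=\{0\}$, $X_0=\mathbf T$, $u_0=1$. The passage from $n$ to $n+1$ takes Steps 1 to 4.

**Step 1: cut the base.** The purpose is to apply Lemma 4 to $B_n$ with the right list of translations. Let $\Delta_{n+1}$ be the set of $\delta\in G\cap(-\ell_n,\ell_n)$ with $\delta\equiv\tau+\kappa-\tau'\pmod{2\pi}$ for some $\tau,\tau'\in F_n$, $\kappa\in K_{n+1}$. It is finite, since there are finitely many residue classes and each has at most two representatives in $(-2\pi,2\pi)$. These are the changes of position that occur when $\kappa$ carries a point of level $\tau$ into level $\tau'$. Let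
$$\varepsilon_{n+1}=\frac{\varepsilon_*2^{-n-5}}{1+|\Delta_{n+1}|}.$$
Write $\mathbf T\setminus X_n$ as a disjoint union of $r\ge0$ half-open arcs on each of which $u_n$ is constant. Apply Lemma 4 with $\ell=\ell_n$, $\Delta=\Delta_{n+1}$, $\varepsilon=\varepsilon_{n+1}$ and $\omega=\min\bigl(2^{-n},\pi\varepsilon_{n+1}/(r+1)\bigr)$. Call the outcome $\ell_{n+1},C_{n+1},b_{n+1}$, and put $B_{n+1}=[0,\ell_{n+1})$. *In the first step, $n=0$, replace $b_1$ by $b_1\equiv1$.* Then Lemma 4(1) and (2) hold for all indices and (3) for indices $\ge2$, which is all we shall use. The replacement will give $u_1\equiv1$, and with it the smallness statement of Theorem 1.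

**Step 2: fill the complement.** The purpose is to add levels outside $X_n$, so that the towers exhaust $\mathbf T$. Lift each of the $r$ arcs to an interval $[a,a')\subset\mathbf R$ of length $\Lambda\le2\pi$. By density choose $e_1\in G\cap[a,a+\varepsilon_{n+1}\ell_{n+1})$ and then successively $e_{i+1}\in G\cap[e_i+\ell_{n+1},e_i+(1+\varepsilon_{n+1})\ell_{n+1})$. Keep those with $e_i+\ell_{n+1}\le a'$, say $e_1,\dots,e_q$. The intervals $e_i+B_{n+1}$, $i\le q$, are disjoint and contained in $[a,a')$.

- If $q=0$, then $e_1+\ell_{n+1}>a'$, so $\Lambda<(1+\varepsilon_{n+1})\ell_{n+1}\le2\ell_{n+1}$.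
- If $q\ge1$, the gap before $e_1$ and the $q-1$ gaps between consecutive intervals have total length at most $q\varepsilon_{n+1}\ell_{n+1}\le\varepsilon_{n+1}\Lambda$. Since $e_{q+1}+\ell_{n+1}>a'$, the last gap has length $a'-e_q-\ell_{n+1}<e_{q+1}-e_q\le2\ell_{n+1}$.

In all cases the uncovered length is at most $\varepsilon_{n+1}\Lambda+2\ell_{n+1}$. Let $E_{n+1}\subset\Gamma$ be the set of all kept $e_i$ mod $2\pi$, over all $r$ arcs. The part of $\mathbf T\setminus X_n$ not covered by $E_{n+1}+B_{n+1}$ has measure at most $\varepsilon_{n+1}+r\ell_{n+1}/\pi\le2\varepsilon_{n+1}$.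

**Step 3: the new tower and the new phases.** We write the phases of Lemma 4 into every level in the same way. Put $F_{n+1}=(F_n+C_{n+1})\cup E_{n+1}$ and $u_{n+1}=u_nv_{n+1}$, where
$$v_{n+1}(\tau+y)=w_{n+1}(y)\quad(\tau\in F_n,\ y\in B_n),\qquad v_{n+1}=1\text{ off }X_n,$$
$$w_{n+1}=\overline{b_{n+1}(c)}\text{ on }c+B_{n+1}\ (c\in C_{n+1}),\qquad w_{n+1}=1\text{ on the rest of }B_n .$$
The inductive properties hold:

- For $\tau\in F_n$, $c\in C_{n+1}$ we have $\tau+c+B_{n+1}\subset\tau+B_n$. There $u_n$ is constant, and $v_{n+1}=\overline{b_{n+1}(c)}$ on $\tau+c+B_{n+1}$, so $u_{n+1}$ is constant on this arc.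
- These arcs are disjoint for different pairs $(\tau,c)$, by Lemma 4(1), and disjoint from $E_{n+1}+B_{n+1}\subset\mathbf T\setminus X_n$.
- On $e+B_{n+1}$, $e\in E_{n+1}$, $u_n$ is constant and $v_{n+1}=1$.
- On $B_{n+1}\subset B_n$ we have $u_n=1$ and $v_{n+1}=\overline{b_{n+1}(0)}=1$. Also $0=0+0\in F_{n+1}$.

**Step 4: what is left uncovered.** By Lemma 4(1), the part of $X_n$ not covered by $F_n+C_{n+1}+B_{n+1}$ has measure $|F_n|(\ell_n-|C_{n+1}|\ell_{n+1})/2\pi\le\varepsilon_{n+1}|F_n|\ell_n/2\pi\le\varepsilon_{n+1}$. Together with Step 2,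
$$\mu(\mathbf T\setminus X_{n+1})\le3\varepsilon_{n+1},\qquad\ell_{n+1}<2^{-n},\qquad F_n+C_{n+1}\subset F_{n+1}. \tag{7}$$
Since $b_1\equiv1$, we have $v_1\equiv1$ and $u_1\equiv1$. This completes the induction.

**Step 5: the good sets are large.** The purpose is to show that the coboundaries $\overline{u_n(x)}u_n(x+\kappa)$ rarely change. Let $g_n(\kappa)$ be the good set of $(B_n,F_n)$. If $x=\tau+y\in g_n(\kappa)$, then $x+\kappa=(\tau+\kappa)+y$ with $\tau+\kappa\in F_n$, so both values of $v_{n+1}$ are $w_{n+1}(y)$: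
$$v_{n+1}(x)=v_{n+1}(x+\kappa)\qquad\text{for }x\in g_n(\kappa). \tag{8}$$
We claim that for $\kappa\in K_{n+1}$
$$\mu(\mathbf T\setminus g_{n+1}(\kappa))\le2\mu(\mathbf T\setminus X_n)+\varepsilon_{n+1}(1+|\Delta_{n+1}|). \tag{9}$$
Discard the $x$ with $x\notin X_n$, those with $x+\kappa\notin X_n$, and those in $X_n\setminus(F_n+C_{n+1}+B_{n+1})$. The last set has measure at most $\varepsilon_{n+1}$. For the remaining $x$ write $x=\tau+c+z$ with $\tau\in F_n$, $c\in C_{n+1}$, $z\in B_{n+1}$, and $x+\kappa=\tau'+y'$ with $\tau'\in F_n$, $y'\in B_n$. Let $\delta=y'-(c+z)$, a real number in $(-\ell_n,\ell_n)$. Then $\delta\equiv\tau+\kappa-\tau'$, so $\delta\in G$ and $\delta\in\Delta_{n+1}$. Also $c+\delta+z=y'\in[0,\ell_n)$.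

If $c':=c+\delta\in C_{n+1}$, then $y'=c'+z$, so $(\tau+c)+\kappa\equiv\tau'+c'\in F_{n+1}$ and $x\in g_{n+1}(\kappa)$. Otherwise $c+\delta\notin C_{n+1}$ while $c+\delta+[0,\ell_{n+1})$ meets $[0,\ell_n)$ in the point $y'$, so $c$ is one of the elements counted in Lemma 4(2) for $\delta$. The set of such $x$ has measure at most
$$|F_n|\,|\Delta_{n+1}|\,\varepsilon_{n+1}|C_{n+1}|\,\frac{\ell_{n+1}}{2\pi}\le\varepsilon_{n+1}|\Delta_{n+1}|,$$
since $|F_n||C_{n+1}|\ell_{n+1}\le2\pi$. This proves (9).

Put $\eta_n=\max_{\kappa\in K_n}\mu(\mathbf T\setminus g_n(\kappa))$ for $n\ge1$. As $X_0=\mathbf T$, (9) gives $\eta_1\le\varepsilon_1(1+|\Delta_1|)=\varepsilon_*2^{-5}$. For $n\ge1$, $\mu(\mathbf T\setminus X_n)\le3\varepsilon_n\le3\varepsilon_*2^{-n-4}$, so $\eta_{n+1}\le6\varepsilon_*2^{-n-4}+\varepsilon_*2^{-n-5}=13\,\varepsilon_*2^{-n-5}\le\varepsilon_*2^{-n-1}$. Hence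
$$\sum_{n\ge1}\eta_n\le\varepsilon_*\Bigl(\frac1{32}+\frac12\Bigr)\le\varepsilon_* . \tag{10}$$

**Step 6: the limit.** Let $A_n(\lambda,x)=\overline{u_n(x)}u_n(x+\lambda)$, a coboundary. Then $A_{n+1}(\lambda,x)=A_n(\lambda,x)\,\overline{v_{n+1}(x)}\,v_{n+1}(x+\lambda)$. Each $\lambda\in\Gamma$ lies in $K_n$ for all large $n$, so by (10) and Borel–Cantelli almost every $x$ lies in $g_n(\lambda)$ for all large $n$. By (8), $A_n(\lambda,x)$ is then eventually constant in $n$. Put $A(\lambda,x)=\lim_nA_n(\lambda,x)$ where the limit exists, and $A=1$ elsewhere. For given $\lambda,\tau$ the three limits in (1) exist for almost every $x$, and the identity passes from $A_n$ to $A$. So $A$ is a cocycle.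

If $\kappa\in K$ and $x\in\bigcap_{n\ge1}g_n(\kappa)$, then $A_1(\kappa,x)=1$ because $u_1\equiv1$, and by (8) nothing changes afterwards, so $A(\kappa,x)=1$. Since $K\subset K_n$ for all $n$,
$$\mu\Bigl(\mathbf T\setminus\bigcap_{n\ge1}g_n(\kappa)\Bigr)\le\sum_{n\ge1}\eta_n\le\varepsilon_*\qquad(\kappa\in K), \tag{11}$$
and $\mu\{A(\kappa,\cdot)\ne1\}\le\varepsilon_*$ for $\kappa\in K$. This is the last assertion of Theorem 1. It remains to find the spectrum.

## 6. The product formula for the spectral measure

Let $U_\lambda=A_\lambda T_\lambda$ with the cocycle $A$ just built. The arcs $c+B_{n+1}$ fill $B_n$ only up to a small part, so the exact identity (4) is not available for the arcs themselves. We pass to subsets for which it is exact.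

**Step 1: the cores of the bases.** Put
$$B_n^\infty=\bigcap_{k>n}\bigl(C_{n+1}+\dots+C_k+B_k\bigr)\subset B_n .$$
Since $C_k+B_k\subset B_{k-1}$, this is a decreasing intersection. By Lemma 4(1) the sums are direct and $|C_k|\ell_k\ge(1-\varepsilon_k)\ell_{k-1}$, so
$$\mu(B_n^\infty)\ge\mu(B_n)\prod_{k>n}(1-\varepsilon_k)>0. \tag{12}$$
Here $\varepsilon_k\le2^{-k-4}$, so $\prod_{k>n}(1-\varepsilon_k)\ge1-\sum_{k>n}\varepsilon_k\ge1-2^{-n-4}$. The cores satisfy the exact decomposition
$$B_n^\infty=\bigsqcup_{c\in C_{n+1}}(c+B_{n+1}^\infty). \tag{13}$$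
Indeed, let $x\in B_n^\infty$. Then $x=c+z$ with unique $c\in C_{n+1}$, $z\in B_{n+1}$. For $k\ge n+2$ we also have $x=c'+z'$ with $c'\in C_{n+1}$ and $z'\in C_{n+2}+\dots+C_k+B_k\subset B_{n+1}$. By uniqueness $c'=c$ and $z'=z$. So $z$ lies in all these sets, that is, $z\in B_{n+1}^\infty$. Conversely, $c+z$ with $z\in B_{n+1}^\infty$ lies in every set defining $B_n^\infty$.

**Step 2: the cocycle between levels over the core.** We compute $A$ where (4) needs it:
$$\text{if }\tau\in F_n\text{ and }x\in\tau+B_n^\infty,\text{ then }A(-\tau,x)=\overline{u_n(x)}. \tag{14}$$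
Let $y=x-\tau\in B_n^\infty$. For $k\ge n$ write $y=\sigma+z$ with $\sigma\in C_{n+1}+\dots+C_k$ (with $\sigma=0$ if $k=n$) and $z\in B_k$. Since $0,\tau\in F_n$ and $F_j+C_{j+1}\subset F_{j+1}$, both $\sigma$ and $\tau+\sigma$ lie in $F_k$. As $y=\sigma+z$ and $x=(\tau+\sigma)+z$, we get $v_{k+1}(y)=w_{k+1}(z)=v_{k+1}(x)$, that is, $A_{k+1}(-\tau,x)=A_k(-\tau,x)$. So for all $k\ge n$, $A_k(-\tau,x)=A_n(-\tau,x)=\overline{u_n(x)}\,u_n(y)=\overline{u_n(x)}$, because $u_n=1$ on $B_n$. Let $k\to\infty$.

**Step 3: the exact recursion.** We obtain (4) for the unit vectors $f_n=\mu(B_n^\infty)^{-1/2}1_{B_n^\infty}$. Let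
$$Q_{n+1}(\chi)=|C_{n+1}|^{-1/2}\sum_{c\in C_{n+1}}\overline{b_{n+1}(c)}\,\chi(-c).$$
Let $c\in C_{n+1}=0+C_{n+1}\subset F_{n+1}$. Then $(U_{-c}f_{n+1})(x)=A(-c,x)f_{n+1}(x-c)$ is supported on $c+B_{n+1}^\infty$. There (14), at index $n+1$, gives
$$A(-c,x)=\overline{u_{n+1}(x)}=\overline{u_n(x)}\,\overline{w_{n+1}(x)}=b_{n+1}(c),$$
because $x\in c+B_{n+1}\subset B_n$ and $u_n=1$ on $B_n$. So $\overline{b_{n+1}(c)}\,U_{-c}f_{n+1}=\mu(B_{n+1}^\infty)^{-1/2}1_{c+B_{n+1}^\infty}$. By (13), $\mu(B_n^\infty)=|C_{n+1}|\mu(B_{n+1}^\infty)$, and summing over $c$ we obtain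
$$f_n=Q_{n+1}(U)f_{n+1}. \tag{15}$$

**Step 4: all $f_n$ generate the same cyclic space.** Here flatness enters. Since $\overline{b(c)}\chi(-c)$ is the conjugate of $b(c)\chi(c)$, we have $|Q_{n+1}(\chi)|=|C_{n+1}|^{-1/2}\bigl|\sum b_{n+1}(c)\chi(c)\bigr|$. A character of $\Gamma$ lifts to a character of $G$ through reduction mod $2\pi$. So for $n\ge1$ Lemma 4(3) gives $\bigl||Q_{n+1}|-1\bigr|\le\varepsilon_{n+1}<\frac12$ on $\widehat\Gamma$. Hence $1/Q_{n+1}\in C(\widehat\Gamma)$ and $f_{n+1}=(1/Q_{n+1})(U)f_n$. With (15), $Z(f_n)=Z(f_{n+1})$, and so $Z(f_1)=Z(f_n)$ for all $n\ge1$.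

**Step 5: $f_1$ is cyclic.** We show that $Z(f_1)$ contains every continuous function. Let $n\ge1$ and $\tau\in F_n$. By (14), $(U_{-\tau}f_n)(x)=\overline{u_n(x)}f_n(x-\tau)$ on $\tau+B_n^\infty$, and this function vanishes elsewhere. As $u_n$ is constant on $\tau+B_n$, it is a nonzero constant times $1_{\tau+B_n^\infty}$. So $1_{\tau+B_n^\infty}\in Z(f_n)=Z(f_1)$.

Let $h\in C(\mathbf T)$. The function $\sum_{\tau\in F_n}h(\tau)1_{\tau+B_n^\infty}\in Z(f_1)$ differs from $h$ by at most the oscillation of $h$ at scale $\ell_n$ on $\bigsqcup_{\tau\in F_n}(\tau+B_n^\infty)$, and by at most $\|h\|_\infty$ elsewhere. By (12) the complement of this union has measure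
$$1-|F_n|\mu(B_n^\infty)\le1-|F_n|\mu(B_n)\prod_{k>n}(1-\varepsilon_k)=1-\mu(X_n)\prod_{k>n}(1-\varepsilon_k),$$
which tends to $0$ by (7). Since also $\ell_n\to0$, these functions converge to $h$ in $L^2(\mathbf T)$, and $h\in Z(f_1)$. As $C(\mathbf T)$ is dense, $Z(f_1)=L^2(\mathbf T)$.

**Step 6: the spectral measure of $f_1$.** We show it is Haar measure times a good density. By (15) and (2), $\sigma_{f_1}=\prod_{k=2}^n|Q_k|^2\,\sigma_{f_n}$. Since $|\log t|\le2|t-1|$ for $\frac12\le t\le\frac32$, we have $\bigl|\log|Q_k|^2\bigr|\le4\varepsilon_k$ for $k\ge2$. As $\sum\varepsilon_k<\infty$, the products $\prod_{k=2}^n|Q_k|^2$ converge uniformly to a continuous function $q$ bounded away from $0$ and $\infty$.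

Let $\lambda\ne0$ in $\Gamma$ and let $n$ be so large that $\ell_n$ is less than the distance from $\lambda$ to $0$ in $\mathbf T$. The supports of $f_n$ and $U_\lambda f_n$ lie in $B_n$ and $B_n-\lambda$. These are disjoint, since a common point would make $\lambda$ a difference of two points of $[0,\ell_n)$. So $\int\chi(\lambda)\,d\sigma_{f_n}=0$ for all large $n$. The $\sigma_{f_n}$ are probability measures and trigonometric polynomials are dense in $C(\widehat\Gamma)$, so $\sigma_{f_n}\to m$ weak\*. For $\varphi\in C(\widehat\Gamma)$, using that $\prod_{k=2}^n|Q_k|^2\to q$ uniformly,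
$$\int\varphi\,d\sigma_{f_1}=\lim_n\int\varphi\prod_{k=2}^n|Q_k|^2\,d\sigma_{f_n}=\lim_n\int\varphi\,q\,d\sigma_{f_n}=\int\varphi\,q\,dm .$$
So $\sigma_{f_1}=q\,m$.

**Step 7: normalizing the density.** Let $g=q^{-1/2}(U)f_1$. By (2), $\sigma_g=q^{-1}\sigma_{f_1}=m$, so $\langle U_\lambda g,g\rangle=\int\chi(\lambda)\,dm$ is $1$ for $\lambda=0$ and $0$ for $\lambda\ne0$. Hence $\{U_\lambda g:\lambda\in\Gamma\}$ is orthonormal. Also $f_1=q^{1/2}(U)g\in Z(g)$, so $Z(g)\supset Z(f_1)=L^2(\mathbf T)$. Thus $\{U_\lambda g:\lambda\in\Gamma\}$ is an orthonormal basis of $L^2(\mathbf T)$, and $U$ has simple Lebesgue spectrum. This proves Theorem 1. In particular the answer to the question is yes for every independent pair $\alpha,\beta$. $\blacksquare$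

## 7. Which groups, and density among all cocycles

**Proof of Theorem 2(a).** If $\Gamma$ is infinite, use Theorem 1. If $\Gamma$ is finite, no such cocycle exists, by the dimension count at the start of Section 2. $\blacksquare$

**Proof of Theorem 2(b).** The idea is that on a tower any cocycle $A'$ agrees with a coboundary for most $x$, and that multiplying $A$ by a coboundary does not change its spectrum. We may assume $\varepsilon_*<1$. Take $A$, the tower $(B_1,F_1)$ and the good sets from Section 5 for $K$ and $\varepsilon_*$.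

**Step 1: match $A'$ on the tower.** Put $u(\tau+y)=A'(\tau,y)$ for $\tau\in F_1$, $y\in B_1$, and $u=1$ off $X_1$. Let $\kappa\in K$. For almost every $x=\tau+y\in g_1(\kappa)$ we have $\tau+\kappa\in F_1$, and (1) for $A'$ gives
$$u(x+\kappa)=A'(\tau+\kappa,y)=A'(\tau,y)\,A'(\kappa,y+\tau)=u(x)\,A'(\kappa,x).$$

**Step 2: transfer.** Let $A''(\lambda,x)=\overline{u(x)}\,A(\lambda,x)\,u(x+\lambda)$. This is a product of two cocycles, hence a cocycle, and $A''_\lambda T_\lambda=M_u^{-1}(A_\lambda T_\lambda)M_u$, where $M_u$ is multiplication by $u$. So $A''$ has simple Lebesgue spectrum.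

**Step 3: compare.** Let $\kappa\in K$. For almost every $x\in\bigcap_{n\ge1}g_n(\kappa)$ we have $A(\kappa,x)=1$ by Step 6 of Section 5, hence $A''(\kappa,x)=\overline{u(x)}u(x+\kappa)=A'(\kappa,x)$ by Step 1. By (11) the complement of this intersection has measure at most $\varepsilon_*$. $\blacksquare$

## 8. Exchanging the circle and the dual group

**Proof of Corollary 3.** Let $\Gamma=\mathbf Z\alpha+\mathbf Z\beta$ and let $U$ be the representation of Theorem 1. On $L^2(\mathbf T)$, multiplication by $e^{ix}$ and the $U_\lambda$ commute up to scalars. We diagonalize the $U_\lambda$ and see what becomes of the multiplication.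

**Step 1: the commutation relation.** Let $W:L^2(\mathbf T)\to L^2(\widehat\Gamma)$ be unitary with $WU_\lambda W^{-1}=M_\lambda$, multiplication by $\chi(\lambda)$. Let $(Mf)(x)=e^{ix}f(x)$ and $V=WMW^{-1}$. Since $(U_\lambda Mf)(x)=A(\lambda,x)e^{i(x+\lambda)}f(x+\lambda)$, we have $U_\lambda M=e^{i\lambda}MU_\lambda$, hence $M_\lambda V=e^{i\lambda}VM_\lambda$, that is, $VM_\lambda V^{-1}=e^{-i\lambda}M_\lambda$.

**Step 2: a translation with the same relation.** Let $\chi_0(\lambda)=e^{i\lambda}$ and $(Rg)(\chi)=g(\chi\overline{\chi_0})$. Then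
$$(RM_\lambda R^{-1}g)(\chi)=(\chi\overline{\chi_0})(\lambda)\,g(\chi)=e^{-i\lambda}\chi(\lambda)g(\chi),$$
so $RM_\lambda R^{-1}=e^{-i\lambda}M_\lambda$ as well. Consequently $Y=VR^{-1}$ commutes with all $M_\lambda$.

**Step 3: $Y$ is a multiplication.** Since $Y$ commutes with all $M_\lambda$, by uniform density it commutes with multiplication by every $p\in C(\widehat\Gamma)$. Put $B=Y1$. Then $Yp=pB$ for $p\in C(\widehat\Gamma)$, and since $Y$ is unitary, $\int|p|^2|B|^2\,dm=\int|p|^2\,dm$ for all such $p$. Every nonnegative continuous function is of the form $|p|^2$, so $|B|=1$ almost everywhere. As $C(\widehat\Gamma)$ is dense in $L^2(\widehat\Gamma)$, $Y$ is multiplication by the unimodular function $B$, and $V=BR$.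

**Step 4: reading off the statement.** $V$ is unitarily equivalent to $M$, which has simple Lebesgue spectrum because $M^n1=e_n$ and $\{e_n\}_{n\in\mathbf Z}$ is an orthonormal basis. Identify $\widehat\Gamma$ with $\mathbf T^2$ by $\chi(j\alpha+k\beta)=e^{i(js+kt)}$, which is possible because $\Gamma$ is free on $\alpha,\beta$. Then $\chi_0$ corresponds to $(\alpha,\beta)$, and $V=BR$ reads $(Vg)(s,t)=B(s,t)\,g(s-\alpha,t-\beta)$. $\blacksquare$
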